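\title{A Logarithmic Approximation for Orienteering with Time Windows}

\begin{abstract}
In Orienteering with Time Windows, every node of an edge-weighted graph has a time window, and one seeks a walk from $s$ to $t$ that visits as many nodes as possible within their windows. We prove the conjecture that this problem has a polynomial-time $O(\log n)$-approximation in undirected graphs. More precisely, an $\alpha$-approximation for Orienteering yields a walk that counts at least $\mathrm{OPT}/\bigl(2\alpha(1+\lfloor\log_2\mathrm{OPT}\rfloor)\bigr)$ nodes. The proof places a dyadic structure on the ranks of the visit times of an optimal walk rather than on time itself. This splits the counted nodes into logarithmically many classes, and a dynamic program that calls Orienteering recovers a class up to the factor $\alpha$. The argument extends to directed graphs, to a hard deadline at $t$, and to several windows per node, and an example on a line shows that the decomposition cannot avoid the logarithmic loss.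
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance of \emph{Orienteering with Time Windows} (Orient-TW) consists of an undirected graph $G=(V,E)$ with $n=|V|$ nodes and nonnegative edge lengths, two nodes $s,t\in V$, and a \emph{window} $W(v)=[R(v),D(v)]$ for each node $v$; we call $R(v)$ the release time and $D(v)$ the deadline of $v$. A solution is a walk from $s$ to $t$ that starts at $s$ at time $0$. Traversing an edge takes time equal to its length, and the walk may wait at nodes. A node $v$ is \emph{counted} if the walk is at $v$ at some time in $W(v)$. The goal is to maximize the number of counted nodes, and $\mathrm{OPT}$ denotes the maximum. There is no deadline for reaching $t$; the window of $t$ only decides whether $t$ is counted. For $\alpha\ge1$, an \emph{$\alpha$-approximation} is a polynomial-time algorithm that always outputs a solution of value at least $\mathrm{OPT}/\alpha$. \emph{Deadline-TSP} is the special case in which $R(v)=0$ for all $v$.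

The basic problem behind Orient-TW is \emph{Orienteering}: given a graph, nodes $s,t$ and a budget $B$, find an $s$--$t$ walk of length at most $B$ that visits as many distinct nodes as possible. Orienteering is already contained in Deadline-TSP. Let $d$ be the shortest-path distance, suppose $d(s,t)\le B$, and set $D(v)=B-d(v,t)$. A walk of length at most $B$ reaches each of its nodes $v$ by time $D(v)$; conversely, a walk that is cut after its last counted visit and sent to $t$ along a shortest path has length at most $B$ and still visits every counted node. It is therefore natural to measure ratios for Orient-TW as multiples of the ratio $\alpha$ available for Orienteering, and to ask how much the windows cost on top of $\alpha$.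

The following results are quoted in the survey~\cite{survey}. Orienteering has a $(2+\varepsilon)$-approximation in undirected graphs. An $\alpha$-approximation for Orienteering gives an $O(\alpha\log n)$-approximation for Deadline-TSP and an $O(\alpha\log^2n)$-approximation for Orient-TW~\cite{BBCM}; in particular, Orient-TW in undirected graphs has an $O(\log^2n)$-approximation. In quasi-polynomial time the ratio $O(\log n)$ is attained, even in directed graphs~\cite{CP}. If $L_{\max}$ and $L_{\min}$ are the largest and the smallest window length, there is an $O(\alpha\log L_{\max})$-approximation for integer data, and there is an $O(\alpha\max(\log n,\log(L_{\max}/L_{\min})))$-approximation~\cite{CK}. The survey~\cite{survey} poses the conjecture that Orient-TW in undirected graphs has a polynomial-time $O(\log n)$-approximation.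

These bounds point to the conjecture from three sides: a single logarithm of $n$ suffices for one-sided windows, it suffices with more running time, and it suffices when the window lengths are within a polynomial factor of each other. There is also a structural reason to expect that the window lengths should not matter. Whether a visit is counted depends only on the position of its time relative to the at most $2n$ window endpoints, not on the distances between these endpoints. We turn this observation into a proof.

\begin{theorem}\label{thm:main}
Suppose that Orienteering in undirected graphs has a polynomial-time $\alpha$-approximation, $\alpha\ge1$. Then there is a polynomial-time algorithm for Orient-TW in undirected graphs that outputs a walk counting at least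
\[
\frac{\mathrm{OPT}}{2\alpha\,(1+\lfloor\log_2\mathrm{OPT}\rfloor)}
\]
nodes whenever $\mathrm{OPT}\ge1$. With $\alpha=2+\varepsilon$ this is an $O(\log\mathrm{OPT})$-approximation, and hence an $O(\log n)$-approximation.
\end{theorem}

The proof has two independent halves, which meet in the notion of a structured schedule (Section~\ref{sec:structured}). The first half is existential: the nodes counted by an optimal walk fall into logarithmically many classes, each of which is structured (Section~\ref{sec:decomp}). The second half is algorithmic: the best structured schedule can be approximated within the factor $\alpha$ (Section~\ref{sec:dp}). Section~\ref{sec:refined} combines them and proves sharper bounds and extensions, and Section~\ref{sec:tight} shows that the first half loses a logarithm on some instances.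

\section{Schedules and the Orienteering routine}\label{sec:prelim}

\subsection*{Normalization}
All data are rational. Multiplying the lengths and window endpoints by the product of their denominators rescales time, preserves the sets of counted nodes, and keeps the bit length polynomial; so we assume that all data are integers. If $t$ is not connected to $s$, there is no solution. Otherwise we delete the nodes not connected to $s$, so that the shortest-path distance $d$ is finite; it is integral and satisfies the triangle inequality, but distinct nodes may be at distance $0$. Since all times are nonnegative, we replace $R(v)$ by $\max(R(v),0)$. A node with $R(v)>D(v)$ has an empty window; it stays in the graph and is never counted.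

\subsection*{Schedules}
It is convenient to forget the edges and keep only the distances. A \emph{schedule} is a sequence of \emph{entries} $(u_1,\tau_1),\dots,(u_m,\tau_m)$ in $V\times\mathbb{R}$ with
\[
u_1=s,\qquad \tau_1\ge0,\qquad u_m=t,\qquad \tau_{i+1}\ge\tau_i+d(u_i,u_{i+1})\quad(1\le i<m).
\]
It \emph{counts} $v$ if some entry $(v,\tau)$ has $\tau\in W(v)$. Adding up the inequalities and using the triangle inequality gives
\begin{equation}\label{eq:time}
\tau_j-\tau_i\;\ge\;\sum_{a=i}^{j-1}d(u_a,u_{a+1})\;\ge\;d(u_i,u_j)\qquad(i\le j).
\end{equation}
In particular, times are nondecreasing along a schedule.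

Schedules and timed walks are interchangeable. Given a timed walk, list each arrival at a node with its time, and follow it by one more entry for the same node, at a time in its window, whenever the walk is there at such a time during this stay. An edge is at least as long as the distance between its ends, so the list is a schedule, and it counts the same nodes as the walk. Given a schedule, wait at $s$ until time $\tau_1$, and for each $i$ leave $u_i$ at time $\tau_i$ along a shortest path to $u_{i+1}$ and wait there until time $\tau_{i+1}$. This walk counts every node that the schedule counts. Hence $\mathrm{OPT}$ is the largest number of nodes counted by a schedule, and it suffices to output a schedule.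

\subsection*{Walks in the metric}
From now on an \emph{$x$--$y$ walk} is a sequence of nodes $x=z_0,z_1,\dots,z_a=y$; it has $a$ \emph{steps} and \emph{length} $\sum_i d(z_{i-1},z_i)$, an integer. It is a walk \emph{in $X$} if all $z_i$ lie in $X\subseteq V$. We use the standard shortcutting fact.
\begin{quote}
\emph{Let $x,y\in X$ be distinct. For every $x$--$y$ walk there is an $x$--$y$ walk in $X$ that has at most $|X|$ steps, each between distinct nodes, visits the same nodes of $X$, and is no longer.}
\end{quote}
Indeed, keep the first occurrence of each node of $X$, append $y$ if it is not the last node kept, and apply the triangle inequality.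

We call the Orienteering algorithm only on complete graphs with a node set $X\subseteq V$, edge lengths $d$, distinct terminals $x,y\in X$ and an integer budget $B\ge d(x,y)$. If the routine requires positive lengths, put $N=n+2$ and use the lengths $Nd+1$ and the budget $NB+N-1$. A walk of $d$-length at most $B$ can be shortcut to at most $n$ steps and then has new length at most $NB+n\le NB+N-1$. A walk of new length at most $NB+N-1$ has $d$-length less than $B+1$, hence at most $B$ by integrality. So the two instances have the same optimum, and an approximate solution of the new one serves for the old one.

\section{Structured schedules}\label{sec:structured}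

Two extreme cases of Orient-TW are easy, for opposite reasons.

\emph{All windows equal $[c,b]$.} Choose a counting entry, with time $\sigma(v)$, for each node $v$ counted by an optimal schedule, and let $x$ and $y$ be the nodes whose chosen entries come first and last. Then $\sigma(x)\ge\theta:=\max(c,d(s,x))$, and by~\eqref{eq:time} the entries in between form an $x$--$y$ walk of length at most $\sigma(y)-\sigma(x)\le b-\theta$ through all counted nodes. So one tries all pairs $x,y$, starts at $x$ at time $\theta$, and calls Orienteering with budget $b-\theta$. Inside a common interval the order of visits is irrelevant, only the length matters, and the loss is $\alpha$.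

\emph{Pairwise disjoint windows.} Now the counted nodes are visited in the order of their windows. Let $f(v,j)$ be the earliest time in $W(v)$ at which one can be at $v$ with $v$ as the $j$-th counted node. Then $f(v,1)=\max(R(v),d(s,v))$, and $f(v,j)$ is the minimum of $\max(R(v),f(u,j-1)+d(u,v))$ over nodes $u$ with earlier windows, where a value above $D(v)$ is replaced by $\infty$. This dynamic program is exact. It never counts a node twice, because the current node tells which nodes may have been used: those with earlier windows.

One would like to combine the two cases: cut time into stretches, solve an Orienteering instance on the nodes whose windows contain the stretch, and concatenate by dynamic programming. The difficulty is that a long window contains many stretches. A polynomial-size state cannot record which nodes have been collected, so the same node may be collected in several stretches. We need a short certificate that the stretches draw on disjoint sets of nodes. The certificate will be a single threshold on a number attached to each node, its \emph{key}, which is either the release time or the deadline.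

\begin{definition}\label{def:struct}
Let $K\in\{R,D\}$. A \emph{$K$-structure} on a schedule consists of disjoint nonempty node sets $X_1,\dots,X_q$ ($q\ge0$), called \emph{groups}, and a chosen entry $(v,\sigma(v))$ of the schedule for each $v\in X_1\cup\dots\cup X_q$, such that
\begin{itemize}
\item[(S1)] $\max_{v\in X_g}K(v)<\min_{v\in X_{g+1}}K(v)$ for all $g<q$;
\item[(S2)] $R(v)\le\sigma(u)\le D(v)$ for all $g$ and all $u,v\in X_g$;
\item[(S3)] the chosen entries of $X_g$ precede those of $X_{g+1}$ in the schedule, for all $g<q$.
\end{itemize}
A schedule with a $K$-structure is \emph{$K$-structured}, and its \emph{value} is $\sum_g|X_g|$. Let $\mathrm{OPT}_K$ be the largest value of a $K$-structured schedule.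
\end{definition}

Condition (S2) says that all chosen visits of a group lie in the common interval $[\max_{X_g}R,\min_{X_g}D]$, so each group looks like the first easy case; with $u=v$ it shows that all nodes in groups are counted. Condition (S3) lets the groups be served one after the other, as in the second easy case. Condition (S1) is the certificate of disjointness: after serving $X_g$ it suffices to remember the largest key used so far.

\section{A dyadic decomposition on ranks}\label{sec:decomp}

We show that a logarithmic fraction of the nodes counted by any schedule forms a structure. Conditions (S2) and (S3) suggest dyadic intervals: assign each node to a dyadic interval that contains its visit and lies in its window, and group the nodes by interval. Dyadic intervals of time need as many levels as there are scales of window lengths. Dyadic intervals of the \emph{ranks} $1,2,3,\dots$ of the visit times need at most $1+\log_2\mathrm{OPT}$ levels. The ranks depend on the unknown optimal schedule, but this does no harm, since Definition~\ref{def:struct} does not mention them.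

For integers $\ell,j\ge0$, the set $\{j2^\ell+1,\dots,(j+1)2^\ell\}$ is a \emph{block of level $\ell$}. The blocks of one level partition the positive integers into intervals of size $2^\ell$. Each block $I$ of level $\ell$ lies in a unique block $P$ of level $\ell+1$, its \emph{parent}, and is either its first half (a \emph{left} block, $\min I=\min P$) or its second half (a \emph{right} block, $\max I=\max P$). It remains to obtain (S1), and the following example shows how.

\begin{example}\label{ex:eight}
Place $s$ at $0$, nodes $v_i$ at $i$ for $1\le i\le8$, and $t$ at $9$ on a line. Let $s$ and $t$ have empty windows, and let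
\[
\begin{array}{c|cccccccc}
i&1&2&3&4&5&6&7&8\\ \hline
W(v_i)&[1,3]&[1,2]&[2,8]&[3,5]&[1,7]&[4,6]&[6,8]&[7,8]
\end{array}
\]
(see Figure~\ref{fig:eight}). Walking straight to $t$ visits $v_i$ at time $i$ and counts all eight nodes; times and ranks coincide. For every $i$, the window $W(v_i)$ contains the block among $\{1,2\},\{3,4\},\{5,6\},\{7,8\}$ that contains $i$, but not its parent $\{1,\dots,4\}$ or $\{5,\dots,8\}$. The four groups $\{v_1,v_2\},\{v_3,v_4\},\{v_5,v_6\},\{v_7,v_8\}$ satisfy (S2) and (S3). They violate (S1) for both keys, since $R(v_3)=2>1=R(v_5)$ and $D(v_3)=8>7=D(v_5)$. The violation matters: $W(v_5)$ contains $[1,2]$, $[3,4]$ and $[5,6]$, so $v_5$ is a candidate in three of the four stretches.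

Now separate left from right blocks. The windows of $v_1,v_2$ contain the left block $\{1,2\}$ but not its parent, so they end before time $4$, while $v_5,v_6$ are counted at times $5$ and $6$ and have deadlines at least $5$. Thus $\{v_1,v_2\},\{v_5,v_6\}$, with deadlines $\{3,2\}$ and $\{7,6\}$, is a $D$-structure. The windows of $v_7,v_8$ contain the right block $\{7,8\}$ but not its parent, so they begin after time $5$, while $v_3,v_4$ are counted at times $3$ and $4$ and have release times at most $4$. Thus $\{v_3,v_4\},\{v_7,v_8\}$, with release times $\{2,3\}$ and $\{6,7\}$, is an $R$-structure. Each has value $4$. A maximal left block bounds the deadline from above and says nothing about the release time, as $v_5$ shows; a maximal right block does the opposite, as $v_3$ shows.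
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.42cm]
\draw[dotted] (2.5,0.5)--(2.5,8.5) (6.5,0.5)--(6.5,8.5);
\draw[dashed] (4.5,0.5)--(4.5,8.5);
\draw (1,8)--(3,8) (1,7)--(2,7) (2,6)--(8,6) (3,5)--(5,5) (1,4)--(7,4) (4,3)--(6,3) (6,2)--(8,2) (7,1)--(8,1);
\draw[line width=3pt] (1,8)--(2,8) (1,7)--(2,7) (5,4)--(6,4) (5,3)--(6,3);
\draw[line width=3pt,gray] (3,6)--(4,6) (3,5)--(4,5) (7,2)--(8,2) (7,1)--(8,1);
\draw[fill=white] (1,8) circle[radius=2.5pt] (2,7) circle[radius=2.5pt] (3,6) circle[radius=2.5pt] (4,5) circle[radius=2.5pt] (5,4) circle[radius=2.5pt] (6,3) circle[radius=2.5pt] (7,2) circle[radius=2.5pt] (8,1) circle[radius=2.5pt];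
\path (0.3,8) node {$v_1$} (0.3,7) node {$v_2$} (0.3,6) node {$v_3$} (0.3,5) node {$v_4$} (0.3,4) node {$v_5$} (0.3,3) node {$v_6$} (0.3,2) node {$v_7$} (0.3,1) node {$v_8$};
\path (1,-0.2) node {$1$} (2,-0.2) node {$2$} (3,-0.2) node {$3$} (4,-0.2) node {$4$} (5,-0.2) node {$5$} (6,-0.2) node {$6$} (7,-0.2) node {$7$} (8,-0.2) node {$8$};
\end{tikzpicture}
\caption{Eight time windows (horizontal segments) with visit times (circles). The thick part of each window is the largest dyadic block that contains the visit and lies in the window; left blocks are black and right blocks are gray. The two black groups have increasing deadlines, and the two gray groups have increasing release times.}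
\label{fig:eight}
\end{figure}

For the general case, fix a schedule, let $S\ne\emptyset$ be the set of nodes that it counts, and choose for each $v\in S$ an entry $(v,\sigma(v))$ with $\sigma(v)\in W(v)$. Two visit times that lie in the same position relative to all window endpoints need not receive different ranks, and merging them gives the sharper bounds of Section~\ref{sec:refined}. So let $\mathcal{E}=\{R(v),D(v):v\in S\}$, and call \emph{cells} the singletons $\{e\}$, $e\in\mathcal{E}$, and the open intervals into which $\mathcal{E}$ cuts $\mathbb{R}$. The cells are disjoint intervals that cover $\mathbb{R}$, so they are linearly ordered in time. For $v\in S$ the endpoints of $W(v)$ lie in $\mathcal{E}$, so every cell is contained in $W(v)$ or disjoint from it.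

A cell is \emph{occupied} if it contains $\sigma(v)$ for some $v\in S$. Let $C_1,\dots,C_Q$ be the occupied cells in time order; then $Q\le|S|$. The \emph{rank} $\rho(v)$ of $v\in S$ is defined by $\sigma(v)\in C_{\rho(v)}$. Let $J(v)=\{i:C_i\subseteq W(v)\}$. Since $W(v)$ is an interval, $J(v)$ is an interval of integers $\{l(v),\dots,r(v)\}$, and it contains $\rho(v)$. For $u,v\in S$ we have
\begin{equation}\label{eq:rank}
\begin{aligned}
\rho(u)\in J(v)&\;\Longrightarrow\;\sigma(u)\in W(v),\\
\rho(u)<l(v)&\;\Longrightarrow\;\sigma(u)<R(v),\\
\rho(u)>r(v)&\;\Longrightarrow\;\sigma(u)>D(v).
\end{aligned}
\end{equation}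
The first line is the definition of $J(v)$. In the second, $C_{\rho(u)}$ is disjoint from $W(v)$ and precedes $C_{\rho(v)}$, so $\sigma(u)\notin W(v)$ and $\sigma(u)<\sigma(v)\le D(v)$, which forces $\sigma(u)<R(v)$. In the third, $\sigma(u)\notin W(v)$ and $\sigma(u)>\sigma(v)\ge R(v)$, which forces $\sigma(u)>D(v)$. Finally, let
\begin{equation}\label{eq:mu}
\mu=\max_{v\in S}|J(v)|\;\le\;Q\;\le\;|S|
\end{equation}
be the largest number of occupied cells in the window of a counted node.

\begin{lemma}[Decomposition]\label{lem:decomp}
In this setting, $S$ can be partitioned into at most $2(1+\lfloor\log_2\mu\rfloor)$ classes such that, for each class, the given schedule with the chosen entries carries an $R$-structure or a $D$-structure whose groups partition the class.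
\end{lemma}

\begin{proof}
For $v\in S$ consider the levels $\ell$ for which the block of level $\ell$ containing $\rho(v)$ lies in $J(v)$. Level $0$ qualifies, since $\{\rho(v)\}\subseteq J(v)$, and every qualifying level has $2^\ell\le|J(v)|\le\mu$. Let $\ell(v)$ be the largest one and $I(v)$ the corresponding block. Then $0\le\ell(v)\le\lfloor\log_2\mu\rfloor$, and the parent of $I(v)$, which is the block of level $\ell(v)+1$ containing $\rho(v)$, is not contained in $J(v)$. Put $v$ in the class $(\ell(v),\text{left})$ or $(\ell(v),\text{right})$ according to the side of $I(v)$. There are at most $2(1+\lfloor\log_2\mu\rfloor)$ classes.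

Fix a class. Its groups are the nonempty sets $X_I=\{v\text{ in the class}:I(v)=I\}$, ordered as the blocks $I$, which are disjoint intervals of the same level. For $u,v\in X_I$ we have $\rho(u)\in I\subseteq J(v)$, so $\sigma(u)\in W(v)$ by~\eqref{eq:rank}; this is (S2). Now let $I$ precede $I'$, and let $u\in X_I$ and $v\in X_{I'}$. Then $\rho(u)<\rho(v)$, so $\sigma(u)<\sigma(v)$, and as times are nondecreasing along the schedule, the entry of $u$ precedes that of $v$; this is (S3). For (S1) let $P,P'$ be the parents of $I,I'$. The blocks $I\ne I'$ have the same level and the same side, so $P\ne P'$, and therefore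
\[
\rho(u)\le\max P<\min P'\le\rho(v).
\]

\emph{Right class, $K=R$.} Here $\max P'=\max I'\le r(v)$. Since $P'\not\subseteq J(v)$, we must have $\min P'<l(v)$. Hence $\rho(u)<l(v)$, and~\eqref{eq:rank} gives $R(u)\le\sigma(u)<R(v)$.

\emph{Left class, $K=D$.} Here $\min P=\min I\ge l(u)$. Since $P\not\subseteq J(u)$, we must have $\max P>r(u)$. Hence $\rho(v)>r(u)$, and~\eqref{eq:rank}, with the roles of $u$ and $v$ exchanged, gives $D(u)<\sigma(v)\le D(v)$.
\end{proof}

The maximality of $I(v)$ is used only for (S1): it pins one end of $J(v)$ inside the parent. Fixing the level and the side makes the parents of different groups disjoint, so that the pinned ends are ordered.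

\section{Approximating the best structured schedule}\label{sec:dp}

The dynamic program will store, for a key threshold, a current node and a number of collected nodes, the earliest time at which this state can be reached. To serve a group it needs a \emph{short} walk that visits a \emph{given number} of nodes, whereas Orienteering fixes the length and maximizes the number. We first exchange the two roles.

\subsection*{Inverting Orienteering}
The natural tool is bisection on the budget. The number of nodes found by an approximation algorithm need not be monotone in the budget, but bisection needs only a budget that fails next to a budget that succeeds.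

\begin{lemma}\label{lem:invert}
There is a polynomial-time procedure that takes a set $X\subseteq V$, nodes $x,y\in X$ and an integer $\kappa$ with $1\le\kappa\le|X|$, where $\kappa=1$ if $x=y$, and returns a value $\lambda=\lambda(X,x,y,\kappa)\in\{0,1,2,\dots\}\cup\{\infty\}$ with the following properties.
\begin{itemize}
\item[(i)] If $\lambda<\infty$, the procedure also returns an $x$--$y$ walk in $X$ of length $\lambda$ that visits at least $\kappa$ distinct nodes.
\item[(ii)] Every $x$--$y$ walk that visits $\nu$ distinct nodes of $X$ with $\lceil\nu/\alpha\rceil\ge\kappa$ has length at least $\lambda$.
\end{itemize}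
\end{lemma}

\begin{proof}
If $x=y$, return the walk consisting of $x$ alone, with $\lambda=0$. Let $x\ne y$. Call a walk \emph{rich} if it satisfies the hypothesis of (ii). For an integer $B\ge d(x,y)$ let $A(B)$ be the number of distinct nodes on the walk that the $\alpha$-approximation returns for $(X,d)$, terminals $x,y$ and budget $B$; each budget is queried at most once and the answer is stored. We claim:
\begin{equation}\label{eq:rich}
\text{if a rich walk has length at most }B,\text{ then }A(B)\ge\kappa.
\end{equation}
Indeed, shortcutting yields a walk in $X$ of length at most $B$ with $\nu$ distinct nodes, so $A(B)\ge\nu/\alpha$, and $A(B)$ is an integer, so $A(B)\ge\lceil\nu/\alpha\rceil\ge\kappa$. Let $M=n\cdot\max_{u,v}d(u,v)\ge d(x,y)$. There are three cases.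

If $A(d(x,y))\ge\kappa$, return the walk found for this budget. Every $x$--$y$ walk has length at least $d(x,y)$, so $\lambda=d(x,y)$ and (ii) holds.

If $A(d(x,y))<\kappa$ and $A(M)<\kappa$, return $\lambda=\infty$. A rich walk could be shortcut to a rich walk with at most $n$ steps, of length at most $M$, contrary to~\eqref{eq:rich}. So there is no rich walk, and (ii) holds.

Otherwise $A(d(x,y))<\kappa\le A(M)$. Maintain integers $B^-<B^+$ with $A(B^-)<\kappa\le A(B^+)$, starting from $d(x,y)$ and $M$. While $B^+-B^-\ge2$, query $B=\lfloor(B^-+B^+)/2\rfloor$ and let $B$ replace $B^+$ if $A(B)\ge\kappa$ and $B^-$ otherwise. After $O(\log M)$ queries $B^+=B^-+1$. Return the walk found for $B^+$, so $\lambda\le B^+$. A rich walk of length less than $\lambda$ would have integer length at most $B^+-1=B^-$, and~\eqref{eq:rich} would give $A(B^-)\ge\kappa$, a contradiction.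
\end{proof}

\subsection*{The dynamic program}
The groups of an optimal structure are unknown, and there are exponentially many node sets. But a group matters only through four numbers: its smallest and largest key, its largest release time and its smallest deadline. We guess these numbers and replace the group by the set of \emph{all} nodes compatible with them. This set contains the group, its windows share an interval, and sets with disjoint key ranges are disjoint.

\begin{lemma}\label{lem:dp}
For each $K\in\{R,D\}$ there is a polynomial-time algorithm that outputs a schedule counting at least $\mathrm{OPT}_K/\alpha$ nodes.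
\end{lemma}

\begin{proof}
Let $U$ be the set of nodes with nonempty windows, and let $a_1<\dots<a_p$ be the values of $K$ on $U$. A \emph{type} is a tuple $\gamma=(i_1,i_2,c,b)$ with $1\le i_1\le i_2\le p$, $c\in R(U)$, $b\in D(U)$ and $c\le b$. Its \emph{candidate set} is
\[
Y_\gamma=\{v\in U:\ a_{i_1}\le K(v)\le a_{i_2},\ R(v)\le c,\ D(v)\ge b\}.
\]
Thus $[c,b]\subseteq W(v)$ for all $v\in Y_\gamma$. There are $O(n^4)$ types.

\emph{The algorithm.} We compute values $F(i,y,j)$ for $0\le i\le p$, $y\in V$ and $0\le j\le n$, to be read as a time at which one can be at $y$ having counted $j$ nodes with keys among $a_1,\dots,a_i$. Set $F(0,s,0)=0$ and $F(0,y,j)=\infty$ for $(y,j)\ne(s,0)$. For $i\ge1$, a \emph{transition} into $(i,y,j)$ consists of a type $\gamma=(i_1,i,c,b)$ with $y\in Y_\gamma$, nodes $y'\in V$ and $x\in Y_\gamma$, and an integer $\kappa$ with $1\le\kappa\le\min(j,|Y_\gamma|)$, where $\kappa=1$ if $x=y$. Its \emph{start time} is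
\[
\theta=\max\bigl(c,\ F(i_1-1,y',j-\kappa)+d(y',x)\bigr),
\]
its \emph{end time} is $\theta+\lambda(Y_\gamma,x,y,\kappa)$, and it is \emph{admissible} if its end time is at most $b$. In words: go from $y'$ to $x$, wait until time $c$ if necessary, and follow the walk of Lemma~\ref{lem:invert}. Let $F(i,y,j)$ be the minimum of $F(i-1,y,j)$ and the end times of all admissible transitions into $(i,y,j)$. Since $i_1-1<i$, the table can be filled in order of $i$, and $F$ is nonincreasing in $i$. There are $O(n^7)$ values $\lambda(Y_\gamma,x,y,\kappa)$ to compute and $O(n^9)$ transitions, so the running time is polynomial. The algorithm takes the largest $j$ such that $F(p,y,j)<\infty$ for some $y$, which exists because $F(p,s,0)\le0$, builds the sequence described next, and appends the entry $(t,F(p,y,j)+d(y,t))$.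

\emph{Soundness.} We show by induction on $i$: if $F(i,y,j)<\infty$, there is a sequence of entries that begins with $(s,0)$, satisfies the schedule inequalities, ends with $(y,F(i,y,j))$, and counts at least $j$ distinct nodes with keys in $\{a_1,\dots,a_i\}$. For $i=0$ take $(s,0)$ alone. If $F(i,y,j)=F(i-1,y,j)$, take the sequence for $(i-1,y,j)$. Otherwise the value comes from an admissible transition. Take the sequence for $(i_1-1,y',j-\kappa)$, and let $x=z_0,\dots,z_a=y$ be the walk in $Y_\gamma$ from Lemma~\ref{lem:invert}(i). Append the entries $(z_e,\theta_e)$ for $0\le e\le a$, where $\theta_0=\theta$ and $\theta_e=\theta_{e-1}+d(z_{e-1},z_e)$. The schedule inequalities hold by the choice of $\theta$, and the last time is the end time. All $\theta_e$ lie in $[c,b]\subseteq W(z_e)$, so at least $\kappa$ distinct nodes with keys in $\{a_{i_1},\dots,a_i\}$ are counted. They differ from the $j-\kappa$ nodes provided by induction, whose keys lie in $\{a_1,\dots,a_{i_1-1}\}$. This completes the induction, and the output is a schedule that counts at least $j$ nodes.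

\emph{Completeness.} Take a $K$-structured schedule of value $\mathrm{OPT}_K$ with groups $X_1,\dots,X_q\subseteq U$ of sizes $n_g=|X_g|$. Let $x_g$ and $y_g$ be the nodes of $X_g$ whose chosen entries come first and last; distinct nodes have distinct entries, so $x_g=y_g$ only if $n_g=1$. Let $a_{i_1^g}$ and $a_{i_2^g}$ be the smallest and largest key on $X_g$, and let $c_g=\max_{X_g}R$ and $b_g=\min_{X_g}D$. By (S2),
\begin{equation}\label{eq:common}
c_g\le\sigma(u)\le b_g\qquad(u\in X_g),
\end{equation}
so $\gamma_g=(i_1^g,i_2^g,c_g,b_g)$ is a type, and $X_g\subseteq Y_{\gamma_g}$. Put $\kappa_g=\lceil n_g/\alpha\rceil$. Since $\alpha\ge1$, we have $1\le\kappa_g\le n_g\le|Y_{\gamma_g}|$, and $\kappa_g=1$ if $x_g=y_g$. Let $j_g=\kappa_1+\dots+\kappa_g\le n$ and $T_g=\sigma(y_g)$, and set $y_0=s$, $i_2^0=0$, $j_0=0$, $T_0=0$. We claim that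
\begin{equation}\label{eq:claim}
F(i_2^g,y_g,j_g)\le T_g\qquad(0\le g\le q).
\end{equation}
For $g=0$ this is the initialization. Let $g\ge1$ and consider the transition into $(i_2^g,y_g,j_g)$ with type $\gamma_g$, $y'=y_{g-1}$, $x=x_g$ and $\kappa=\kappa_g$. We have $i_2^{g-1}\le i_1^g-1$, by (S1) if $g\ge2$ and because $i_1^1\ge1$ if $g=1$. By monotonicity in $i$ and induction, $F(i_1^g-1,y_{g-1},j_{g-1})\le T_{g-1}$. Next, $T_{g-1}+d(y_{g-1},x_g)\le\sigma(x_g)$: for $g\ge2$ this follows from (S3) and~\eqref{eq:time}, and for $g=1$ from $\tau_1\ge0$ and~\eqref{eq:time}. Together with $c_g\le\sigma(x_g)$ from~\eqref{eq:common} this gives $\theta\le\sigma(x_g)$. The entries from the chosen entry of $x_g$ to that of $y_g$ form an $x_g$--$y_g$ walk that visits all of $X_g$, hence $\nu\ge n_g$ nodes of $Y_{\gamma_g}$, and by~\eqref{eq:time} its length is at most $\sigma(y_g)-\sigma(x_g)$. As $\lceil\nu/\alpha\rceil\ge\kappa_g$, Lemma~\ref{lem:invert}(ii) gives $\lambda(Y_{\gamma_g},x_g,y_g,\kappa_g)\le\sigma(y_g)-\sigma(x_g)$. So the end time is at most $\sigma(y_g)=T_g$, which is at most $b_g$ by~\eqref{eq:common}. The transition is admissible, and~\eqref{eq:claim} follows.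

For $g=q$ we get $F(p,y_q,j_q)\le T_q<\infty$, so the algorithm attains $j\ge j_q=\sum_g\lceil n_g/\alpha\rceil\ge\mathrm{OPT}_K/\alpha$.
\end{proof}

The factor $\alpha$ is lost once, not once per group: each transition gives up nodes but no time, as~\eqref{eq:claim} records. The right to wait is used in the start time $\theta\ge c$, integrality is used in the last line of the proof of Lemma~\ref{lem:invert}, and the absence of a deadline at $t$ is used when the final entry is appended.

\section{The main theorem and its refinements}\label{sec:refined}

The \emph{algorithm} is now simple: run Lemma~\ref{lem:dp} for $K=R$ and for $K=D$, and output the schedule that counts more nodes.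

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathrm{OPT}\ge1$. Apply Lemma~\ref{lem:decomp} to an optimal schedule, so that $|S|=\mathrm{OPT}$. The largest class has at least $\mathrm{OPT}/\bigl(2(1+\lfloor\log_2\mu\rfloor)\bigr)$ nodes, and its size is the value of an $R$- or $D$-structured schedule. By Lemma~\ref{lem:dp} the output counts at least
\begin{equation}\label{eq:ratio}
\frac{\max(\mathrm{OPT}_R,\mathrm{OPT}_D)}{\alpha}\;\ge\;\frac{\mathrm{OPT}}{2\alpha\,(1+\lfloor\log_2\mu\rfloor)}
\end{equation}
nodes, and $\mu\le\mathrm{OPT}\le n$ by~\eqref{eq:mu}. The $(2+\varepsilon)$-approximation for Orienteering with $\varepsilon=1$ gives $\alpha=3$ and the ratio $6(1+\lfloor\log_2n\rfloor)=O(\log n)$.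
\end{proof}

The algorithm does not need to know $\mu$, so it profits whenever $\mu$ is small. Let $\Delta$ be the largest number of distinct endpoint values, taken over all nonempty windows, that lie in one window. We say that the ratio on an instance with $\mathrm{OPT}\ge1$ is at most $\beta$ if the output counts at least $\mathrm{OPT}/\beta$ nodes.

\begin{theorem}\label{thm:refined}
Let $\alpha$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] The ratio of the algorithm is at most $2\alpha(1+\lfloor\log_2\mu\rfloor)$, where $\mu$ is defined by~\eqref{eq:mu} for any optimal schedule and any choice of counting entries. Moreover $\mu\le\min\{\mathrm{OPT},2\Delta-1\}$. In particular the ratio is $O(\alpha(1+\log\mathrm{OPT}))$, and if the window endpoints of the given instance are integers, it is also $O(\alpha\log(2+L_{\max}))$.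
\item[(b)] For Deadline-TSP the ratio is at most $\alpha(1+\lfloor\log_2\min\{\mathrm{OPT},2\Delta-1\}\rfloor)$. If there are $\delta$ distinct deadlines, then $\Delta\le\delta+1$.
\item[(c)] Theorem~\ref{thm:main} and parts (a) and (b) hold in directed graphs, with $\alpha$ the ratio for Orienteering in directed graphs. They also hold if the walk is required to end at $t$ by a hard deadline $T$, after a change in the final step of Lemma~\ref{lem:dp}.
\item[(d)] Suppose that every node has at most $w$ windows and is counted if it is visited within any one of them. Applied to an auxiliary instance with one copy of a node per window, the algorithm has ratio at most $2\alpha w(1+\lfloor\log_2(w\,\mathrm{OPT})\rfloor)$.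
\end{itemize}
\end{theorem}

Part (a) covers both bounds of~\cite{CK} with one algorithm: $\log(2+L_{\max})=O(\log L_{\max})$ for $L_{\max}\ge2$, and $1+\log\mathrm{OPT}=O(\log n)$ for $n\ge2$.

\begin{proof}
(a) The ratio is~\eqref{eq:ratio}, in whose proof the optimal schedule and the entries were arbitrary, and $\mu\le\mathrm{OPT}$ is~\eqref{eq:mu}. Let $v\in S$, and let $W(v)$ contain $e$ points of $\mathcal{E}$; its own endpoints are among them, and $e\le\Delta$. Then $W(v)$ is the union of $e$ singleton cells and the $e-1$ open cells between them, so $|J(v)|\le2e-1\le2\Delta-1$. The number $\Delta$ does not change under rescaling of time. If the given endpoints are integers, a window contains at most $L_{\max}+1$ of them, and replacing $R(v)$ by $\max(R(v),0)$ keeps the endpoints integral and does not lengthen a window. So $\mu\le2L_{\max}+1$.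

(b) We show that right classes are empty. Let $v\in S$, and take $u\in S$ with $\rho(u)=1$. If $l(v)>1$, then~\eqref{eq:rank} gives $\sigma(u)<R(v)=0$, which is impossible; so $l(v)=1$. If $I(v)$ were a right block with parent $P$, then $\max P=\max I(v)\le r(v)$ and $\min P\ge1=l(v)$, so $P\subseteq J(v)$, contrary to the maximality of $I(v)$. Hence only the $1+\lfloor\log_2\mu\rfloor$ left classes remain, and the factor $2$ in~\eqref{eq:ratio} disappears. All endpoints are $0$ or deadlines, so $\Delta\le\delta+1$.

(c) \emph{Directed graphs.} If $t$ is not reachable from $s$, there is no solution. Otherwise delete the nodes that are not reachable from $s$ or do not reach $t$. No $s$--$t$ walk uses them, and distances between remaining nodes $u,v$ are unchanged, because every node on a $u$--$v$ path is reachable from $s$ through $u$ and reaches $t$ through $v$. The distance $d$ satisfies the triangle inequality but may be asymmetric or infinite. Schedules,~\eqref{eq:time} and shortcutting use $d(u,v)$ only with $u$ visited before $v$, and Lemma~\ref{lem:decomp} involves only times and windows. In Lemma~\ref{lem:invert}, walks are required to have steps of finite length, Orienteering is called on the directed graph on $X$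 with an arc of length $d(u,v)$ whenever this is finite, and the maximum in $M$ is taken over finite distances; if $d(x,y)=\infty$, there is no $x$--$y$ walk and we return $\lambda=\infty$. In Lemma~\ref{lem:dp}, a transition with $d(y',x)=\infty$ has infinite start time and is not admissible, and the final entry has finite time because $y$ reaches $t$.

\emph{Hard deadline.} Now only schedules with $\tau_m\le T$ are allowed, and $\mathrm{OPT}$, $\mathrm{OPT}_R$, $\mathrm{OPT}_D$ refer to these. If $d(s,t)>T$, there is no solution; assume $d(s,t)\le T$. Lemma~\ref{lem:decomp} does not change the schedule, so it applies. In Lemma~\ref{lem:dp}, take the largest $j$ such that $F(p,y,j)+d(y,t)\le T$ for some $y$; then the output is allowed. For a structured schedule with $\tau_m\le T$ we have $T_q+d(y_q,t)\le T$: for $q\ge1$ by~\eqref{eq:time} applied to the chosen entry of $y_q$ and the last entry, and for $q=0$ by assumption. By~\eqref{eq:claim} the state $(p,y_q,j_q)$ is accepted.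

(d) Build an instance $G'$ of Orient-TW as follows. Keep $G$, $s$ and $t$, and give every node of $G$ an empty window. For each node $v$ and each window $W$ of $v$ add a \emph{copy} $v_W$ with window $W$, joined to $v$ by an edge of length $0$. The distance in $G'$ between two nodes is the distance in $G$ between their originals. Let $\mathrm{OPT}'$ be the optimum of $G'$.

First, $\mathrm{OPT}'\ge\mathrm{OPT}$. In an optimal schedule for $G$, choose for each counted node $v$ an entry $(v,\tau)$ and a window $W$ of $v$ with $\tau\in W$, and replace this entry by the three entries $(v,\tau),(v_W,\tau),(v,\tau)$. The inequalities hold, the sequence still begins at $s$ and ends at $t$, and it counts $\mathrm{OPT}$ distinct copies. Second, a schedule for $G'$ that counts $j$ copies becomes a schedule for $G$ when every copy is replaced by its original. It counts the originals of the $j$ copies, and these are at least $j/w$ nodes. In particular $\mathrm{OPT}'\le w\,\mathrm{OPT}$. By Theorem~\ref{thm:main} the algorithm counts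
\[
j\;\ge\;\frac{\mathrm{OPT}'}{2\alpha(1+\lfloor\log_2\mathrm{OPT}'\rfloor)}\;\ge\;\frac{\mathrm{OPT}}{2\alpha(1+\lfloor\log_2(w\,\mathrm{OPT})\rfloor)}
\]
copies in $G'$, and the projected schedule counts at least $j/w$ nodes.
\end{proof}

\section{The decomposition loses a logarithm}\label{sec:tight}

One may ask whether a better partition than that of Lemma~\ref{lem:decomp} finds a structured schedule of value within a constant factor of $\mathrm{OPT}$. It does not, even for Deadline-TSP on a line. In the example below every location carries one node for each of about $\log_2k$ scales of slack. A group that takes many scales at a location must span a long range of deadlines, and by (S1) these ranges are disjoint; a group that takes many locations must span a long time, and by (S3) these spans do not overlap. Both resources total $O(k)$.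

\begin{proposition}\label{prop:tight}
For every $k\ge1$ there is an instance of Deadline-TSP on a line with $\mathrm{OPT}\ge k(1+\lfloor\log_2k\rfloor)$ in which every $R$- or $D$-structured schedule has value at most $12k+1$.
\end{proposition}

\begin{proof}
Let $h=\lfloor\log_2k\rfloor$, so $h+1\le2^h\le k$. Nodes are points of $\mathbb{R}$ and $d$ is the distance on the line. Place $s$ at $0$ and $t$ at $k$, both with window $[0,0]$. At each $i\in\{1,\dots,k\}$ place nodes $v_{i,\ell}$, $0\le\ell\le h$, with window $[0,i+2^\ell]$. The straight walk to $t$ is at $v_{i,\ell}$ at time $i$ and counts all $k(h+1)$ of these nodes.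

Consider a structured schedule. Nodes in groups are counted, and $t$ cannot be counted since $d(s,t)=k>0$. Removing $s$ from its group, and the group if it becomes empty, preserves (S1)--(S3) and lowers the value by at most $1$. So we assume that the groups contain only nodes $v_{i,\ell}$ and show that the value is at most $12k$. We use one observation for both keys. Let $v=v_{i,\ell}$ lie in a group with smallest deadline $b$. By~\eqref{eq:time} and (S2), $i\le\sigma(v)\le b$, and $i+2^\ell\ge b$ by the choice of $b$. Hence
\begin{equation}\label{eq:obs}
b-2^\ell\le i\le b.
\end{equation}

\emph{$R$-structures.} All release times are $0$, so (S1) allows at most one group. By~\eqref{eq:obs} each $\ell$ admits at most $2^\ell+1$ values of $i$. The value is at most $(h+1)+\sum_{\ell=0}^h2^\ell\le k+2^{h+1}\le3k$.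

\emph{$D$-structures.} Let the deadlines in $X_g$ range from $b_g$ to $b_g+\beta_g$, and let $\omega_g$ be the distance between the leftmost and the rightmost location in $X_g$. All deadlines are integers in $[2,2k]$, because $i+2^\ell\le k+2^h$. By (S1) the sets $\{b_g,\dots,b_g+\beta_g\}$ are disjoint, so $\sum_g(\beta_g+1)\le2k$. By (S3) the time intervals from the first to the last chosen visit of the groups have disjoint interiors; they lie in $[0,2k]$, and by~\eqref{eq:time} the $g$-th has length at least $\omega_g$. So $\sum_g\omega_g\le2k$.

Fix a group and drop the index $g$ from $b,\beta,\omega$. For $v_{i,\ell}\in X_g$ let $j=\max(1,b-i)$. Then $2^\ell\ge j$ by~\eqref{eq:obs}, and $2^\ell\le b+\beta-i\le j+\beta$. The interval $[j,j+\beta]$ contains at most $1+\log_2(1+\beta/j)$ powers of $2$, which bounds the number of nodes of $X_g$ at location $i$. At most $\omega+1$ locations occur. As $i\le b$, distinct locations give distinct $j$, except that $i=b$ and $i=b-1$ both give $j=1$. The bound decreases in $j$, so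
\[
|X_g|\le(\omega+1)+\log_2(1+\beta)+\sum_{j=1}^{\omega+1}\log_2\Bigl(1+\frac{\beta}{j}\Bigr),
\]
where the middle term pays for the second occurrence of $j=1$. In the sum, a term with $j>\beta$ is at most $1$, and there are at most $\omega+1$ terms. For $j\le\beta$ we have $1+\beta/j\le2\beta/j$, and $\beta^\beta/\beta!\le e^\beta$ by the exponential series, so these terms total at most
\[
\sum_{j=1}^{\beta}\Bigl(1+\log_2\frac{\beta}{j}\Bigr)=\beta+\log_2\frac{\beta^\beta}{\beta!}\le\beta(1+\log_2e)\le3\beta .
\]
With $\log_2(1+\beta)\le\beta$ for integers $\beta\ge0$ we obtain $|X_g|\le2(\omega+1)+4\beta\le2\omega+4(\beta+1)$. Summing over the groups,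
\[
\sum_g|X_g|\le2\sum_g\omega_g+4\sum_g(\beta_g+1)\le4k+8k=12k.
\]
This completes the proof.
\end{proof}

The instance has $n=k(h+1)+2\le4k^2$ nodes, so $\mathrm{OPT}$ exceeds the best structured value by a factor of at least $(1+\lfloor\log_2k\rfloor)/13$, where $\log_2k\ge\frac12\log_2n-1$. Up to constants, the logarithmic loss in passing to structured schedules is therefore unavoidable. This concerns the reduction only; it is not a hardness result for Orient-TW.

\begin{thebibliography}{9}

\bibitem{BBCM}
Bansal, Blum, Chawla, and Meyerson, 2004. As quoted in~\cite{survey}.

\bibitem{CK}
Chekuri and Korula, 2007. As quoted in~\cite{survey}.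

\bibitem{CP}
Chekuri and Pal, 2005. As quoted in~\cite{survey}.

\bibitem{survey}
\emph{Orienteering and related problems: mini-survey and open problems}.
\texttt{https://chekuri.cs.illinois.edu/\allowbreak talks/\allowbreak orienteering-ttic-workshop-2009.pdf}

\end{thebibliography}
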